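
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Conjugation invariants and determinants of group representations:\\ the comparison morphism is not an isomorphism}


\begin{abstract}
For a group $\Gamma$ and an integer $d\ge 1$ there is a natural morphism $\Phi$ from the integral $\mathrm{GL}_d$-character variety of $\Gamma$ to the scheme of $d$-dimensional determinants of $\Gamma$ in the sense of Chenevier. We show that, for fixed $d$, it is an isomorphism for all $\Gamma$ if and only if $d=1$. For every $d\ge 2$ there are groups, even finite ones, with a conjugation-invariant function that does not come from a function on the scheme of determinants. For every $d\ge 4$ there are also finite groups for which a nonzero function on the scheme of determinants vanishes on all representations. The first phenomenon is produced by a scalar matrix whose scalar the characteristic polynomials do not see; the second by the squaring map $S/2S\to S$ for rings $S$ with $4=0$.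
\end{abstract}

\section{The question and the answer}

Throughout, $\Gamma$ is a group, $d\ge1$ is an integer, and rings are commutative with $1$ unless said otherwise. There are two natural ways to form, over $\mathbb Z$, a space of $d$-dimensional representations of $\Gamma$ up to conjugation.

\paragraph{Invariant functions.}
The functor $A\mapsto \mathrm{Hom}(\Gamma,\mathrm{GL}_d(A))$ is represented by an affine scheme $\mathrm{Rep}_{\mathbb Z}(\Gamma,\mathrm{GL}_d)=\mathrm{Spec}\,R_\Gamma$. So an element $f\in R_\Gamma$ is a rule that assigns to each representation $\rho:\Gamma\to\mathrm{GL}_d(S)$ an element $f(\rho)\in S$, functorially in the ring $S$. The group scheme $\mathrm{GL}_d$ acts by conjugation, and $f$ is invariant when $f(g\rho g^{-1})=f(\rho)$ for all $S$, all $\rho$ and all $g\in \mathrm{GL}_d(S)$. The \emph{character variety} is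
\[
\mathrm{Char}_{\mathbb Z}(\Gamma,\mathrm{GL}_d)=\mathrm{Spec}\,(R_\Gamma^{\mathrm{GL}_d}).
\]

\paragraph{Abstract characteristic polynomials.}
The second way keeps only the determinants $\det\rho(x)$ of all elements $x$ of the group algebra, and axiomatizes them. For a ring $A$ and $A$-modules $M,N$, an \emph{$A$-polynomial law} $P:M\to N$ is a family of maps $P_B:M\otimes_AB\to N\otimes_AB$, one for each commutative $A$-algebra $B$, functorial in $B$; it is \emph{homogeneous of degree $d$} if $P_B(bx)=b^dP_B(x)$ for all $B$, all $b\in B$ and all $x\in M\otimes_AB$. For $M=A[\Gamma]$ and $N=A$ we have $M\otimes_AB=B[\Gamma]$. A \emph{$d$-dimensional $A$-valued determinant} of $\Gamma$ (Chenevier) is a polynomial law $D:A[\Gamma]\to A$ that is homogeneous of degree $d$ and multiplicative. In other words, it is a family of maps $D_B:B[\Gamma]\to B$, functorial in the $A$-algebra $B$, such that for all $b\in B$ and $x,y\in B[\Gamma]$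
\[
D_B(1)=1,\qquad D_B(xy)=D_B(x)D_B(y),\qquad D_B(bx)=b^dD_B(x).
\]
When $B$ is clear from the argument we write $D(x)$ for $D_B(x)$.

A ring homomorphism $A\to A'$ carries $D$ to an $A'$-valued determinant, by restricting the family to the $A'$-algebras $B$. The resulting functor $\mathrm{Det}_{\mathbb Z}(\Gamma,d)$ of $A$ is representable by an affine scheme (Chenevier); write $A_\Gamma$ for its ring and $D^{\mathrm u}$ for the universal determinant, with values in $A_\Gamma$. Every $A$-valued determinant is obtained from $D^{\mathrm u}$ by a unique homomorphism $A_\Gamma\to A$, its \emph{classifying map}.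

\paragraph{The comparison.}
A representation $\rho:\Gamma\to\mathrm{GL}_d(A)$ gives the determinant $\det\circ\rho$, where $(\det\circ\rho)_B(x)=\det(\rho_B(x))$ for the $B$-linear extension $\rho_B:B[\Gamma]\to M_d(B)$. It is unchanged when $\rho$ is conjugated. For the universal representation over $R_\Gamma$, the classifying map of this determinant therefore takes values in the invariants and gives
\[
\Phi^\#:A_\Gamma\to R_\Gamma^{\mathrm{GL}_d},\qquad
\Phi:\mathrm{Char}_{\mathbb Z}(\Gamma,\mathrm{GL}_d)\to\mathrm{Det}_{\mathbb Z}(\Gamma,d).
\]
Concretely, for $u\in A_\Gamma$ and $\rho:\Gamma\to\mathrm{GL}_d(S)$,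
\begin{equation}\label{eq:evaluation}
\Phi^\#(u)(\rho)\ \text{is the image of $u$ under the classifying map $A_\Gamma\to S$ of $\det\circ\rho$.}
\end{equation}
Both schemes are affine, so $\Phi$ is an isomorphism if and only if $\Phi^\#$ is bijective. The question, taken from \cite{source}, is whether this holds for every $\Gamma$ and every $d$. We consider only this natural morphism, not other isomorphisms that might exist between the two schemes.

The two halves of the question have a plain meaning. As we shall see, $A_\Gamma$ is generated by the coefficients of the polynomials $D^{\mathrm u}(\sum T_i\gamma_i)$ with $\gamma_i\in\Gamma$. So $\Phi^\#$ is surjective when every invariant function is a polynomial in the coefficients of the $\det(\sum T_i\rho(\gamma_i))$, and it is injective when every polynomial relation among these coefficients that holds for all representations holds for all determinants.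

For $d=1$ the answer is yes. For an algebraically closed field $k$ and any $d$, the assignment $\rho\mapsto\det\circ\rho$ is a bijection from isomorphism classes of semisimple representations $\Gamma\to\mathrm{GL}_d(k)$ to determinants with values in $k$ (Chenevier), and these are the points that one expects of a quotient by conjugation. But field-valued points do not see nilpotent elements. Our examples are detected over rings with nilpotents.

\paragraph{Results.}
Let $C_n$ be the cyclic group of order $n$ and $A_5$ the alternating group on five letters. Let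
\[
\Gamma_0=\langle x_1,x_2,y\mid x_1^2=x_2^2=y^2=(x_1x_2)^4=1,\ [(x_1x_2)^2,y]=1\rangle .
\]
In Section~\ref{sec:two} we construct a representation $\rho$ of $\Gamma_0$ in $\mathrm{GL}_2(C)$ for a certain finite ring $C$; let $\overline\Gamma=\rho(\Gamma_0)$, a finite group.

\begin{theorem}\label{thm:two}
For $d=2$ and $\Gamma=\Gamma_0$ the map $\Phi^\#$ is not surjective. The same holds for the finite group $\Gamma=\overline\Gamma$.
\end{theorem}

\begin{theorem}\label{thm:all}
For $d=1$ the morphism $\Phi$ is an isomorphism for every group. For every $d\ge2$ and $\Gamma=\Gamma_0\times C_3$ the map $\Phi^\#$ is not surjective, and the same holds for the finite group $\overline\Gamma\times C_3$. Hence, for fixed $d$, the morphism $\Phi$ is an isomorphism for all $\Gamma$ if and only if $d=1$.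
\end{theorem}

\begin{theorem}\label{thm:kernel}
For every $d\ge4$ and the finite group $\Gamma=A_5\times C_3$ the map $\Phi^\#$ is not injective. For $d=4$ already $\Gamma=A_5$ has this property.
\end{theorem}

The arguments below do not decide whether injectivity can fail for $d=2,3$.

\section{Determinants through their coefficients}\label{sec:coeff}

Let $D$ be a $d$-dimensional $S$-valued determinant of $\Gamma$. For a finite subset $I\subset\Gamma$ put
\[
P_I=D_{S[T]}\Big(\sum_{\gamma\in I}T_\gamma\gamma\Big)\in S[T]=S[T_\gamma:\gamma\in I].
\]
The coefficients of all the $P_I$ are called the \emph{coefficients of $D$}. They determine $D$: by functoriality, $D_B(\sum_{\gamma\in I}b_\gamma\gamma)=P_I(b)$ for each $S$-algebra $B$. Homogeneity gives $P_I(T_0T)=T_0^dP_I(T)$ for a further variable $T_0$, so $P_I$ is homogeneous of degree $d$.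

\begin{lemma}\label{lem:subring}
Let $W$ be a subring of $S$ that contains the coefficients of $D$. Then the classifying map $A_\Gamma\to S$ of $D$ has image in $W$.
\end{lemma}

\begin{proof}
We build a $W$-valued determinant from the polynomials $P_I$. For a $W$-algebra $B$ and $x=\sum_{\gamma\in I}b_\gamma\gamma\in B[\Gamma]$ put $D^W_B(x)=P_I(b)$. If $J\subset I$, then $P_J$ arises from $P_I$ by putting $T_\gamma=0$ for $\gamma\in I\setminus J$. Two choices of $I$ can be compared with their union, so $D^W_B(x)$ does not depend on $I$. The maps $D^W_B$ are functorial in $B$ and homogeneous of degree $d$, and $D^W_B(1)=1$ because $P_{\{1\}}=T_1^d$. For multiplicativity let $I,J\subset\Gamma$ be finite and let $IJ$ be the set of products. Multiplicativity of $D$ over $S[T,T']$, with variables $T_\gamma$ for $\gamma\in I$ and $T'_{\gamma'}$ for $\gamma'\in J$, says that substituting $\sum_{\gamma\gamma'=\pi}T_\gamma T'_{\gamma'}$ for the variable of $\pi\in IJ$ in $P_{IJ}$ gives $P_I(T)P_J(T')$. This is an identity in $S[T,T']$ between elements of $W[T,T']$, hence an identity in $W[T,T']$, and it can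 be specialized to any $W$-algebra $B$.

So $D^W$ is a $W$-valued determinant, and the inclusion $W\subset S$ carries it to $D$. The classifying map of $D^W$ followed by $W\subset S$ is then the classifying map of $D$.
\end{proof}

Applied to $D^{\mathrm u}$, the lemma shows that the identity of $A_\Gamma$ factors through the subring generated by the coefficients of $D^{\mathrm u}$. So these coefficients generate $A_\Gamma$, as announced. By \eqref{eq:evaluation} we also get our test for surjectivity:
\begin{equation}\label{eq:test}
\begin{minipage}{0.82\textwidth}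
if $f\in R_\Gamma^{\mathrm{GL}_d}$ lies in the image of $\Phi^\#$ and $\rho:\Gamma\to\mathrm{GL}_d(S)$ is a representation, then $f(\rho)$ lies in every subring of $S$ that contains the coefficients of $\det\circ\rho$.
\end{minipage}
\end{equation}

\paragraph{The case $d=1$.} Here $P_I$ is a linear form, so $P_I=\sum_{\gamma\in I}T_\gamma D(\gamma)$, and multiplicativity says that $\gamma\mapsto D(\gamma)$ is a homomorphism $\Gamma\to S^\times=\mathrm{GL}_1(S)$. Conversely, each such homomorphism extends linearly to a determinant. So $\rho\mapsto\det\circ\rho$ identifies $\mathrm{Rep}_{\mathbb Z}(\Gamma,\mathrm{GL}_1)$ with $\mathrm{Det}_{\mathbb Z}(\Gamma,1)$. As $\mathrm{GL}_1$ acts trivially on $R_\Gamma$, the morphism $\Phi$ is an isomorphism. This is the first statement of Theorem~\ref{thm:all}.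

\begin{remark}\label{rem:nil}
The kernel of $\Phi^\#$ consists of nilpotent elements. Indeed, let $\mathfrak p\subset A_\Gamma$ be a prime and $k$ an algebraic closure of its residue field. The determinant classified by $A_\Gamma\to k$ has the form $\det\circ\rho$, so by \eqref{eq:evaluation} this map kills $\ker\Phi^\#$. Hence $\ker\Phi^\#\subset\mathfrak p$.
\end{remark}

\section{An invariant in dimension two}\label{sec:two}

\subsection{Construction of the invariant}

In $\Gamma_0$ put $z=(x_1x_2)^2$. Since $x_i=x_i^{-1}$, this is the commutator $x_1x_2x_1^{-1}x_2^{-1}$, so $\det z=1$ in each representation. Moreover $z^2=1$ and $zy=yz$.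

In dimension two the coefficients of $\det\circ\rho$ are polynomials in traces and determinants of group elements; see \eqref{eq:two-by-two}. To find an invariant that might not be a polynomial in them, we look for a scalar matrix: if a matrix built from $\rho$ in a conjugation-equivariant way equals $F\cdot\mathrm{id}$, then $F$ is certainly invariant, but the trace of this matrix only shows $2F$ and its determinant $F^2$. Now a $2\times2$ matrix $Z$ with $\det Z=1$ and $Z^2=1$ equals its own adjugate, so its diagonal entries agree and its off-diagonal entries are killed by $2$. It is almost a scalar. The role of $y$ is to supply a factor that kills the off-diagonal entries.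

\begin{lemma}\label{lem:F}
Let $S$ be a ring and $U$ a projective $S$-module of constant rank $2$ with an $S$-linear action of $\Gamma_0$. There is a unique $F\in S$ with
\[
(1+\det(y|U))\,z|_U=F\cdot\mathrm{id}_U .
\]
The element $F$ is compatible with base change and depends only on the isomorphism class of $U$.
\end{lemma}

\begin{proof}
The module $U$ is locally free of rank $2$, hence faithful, and $F$ is unique. By uniqueness we may work locally on $\mathrm{Spec}\,S$ and assume $U=S^2$. Let $Z=(z_{ij})$ and $Y=(y_{ij})$ be the matrices of $z$ and $y$, and let $t=\mathrm{tr}\,Y$ and $\delta=\det Y$.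

From $\det Z=1$ and $Z=Z^{-1}$ we get $Z=\mathrm{adj}\,Z$, that is, $z_{11}=z_{22}$ and $2z_{12}=2z_{21}=0$. With $z_{11}=z_{22}$, the $(1,2)$ and $(2,1)$ entries of $ZY=YZ$ say that
\[
z_{12}(y_{22}-y_{11})=0,\qquad z_{21}(y_{11}-y_{22})=0 .
\]
Since $t=2y_{11}+(y_{22}-y_{11})$, it follows that $z_{12}t=z_{21}t=0$. By Cayley--Hamilton and $Y^2=1$ we have $tY=(1+\delta)I$, so $ty_{11}=1+\delta$. Therefore $z_{12}(1+\delta)=z_{12}ty_{11}=0$ and likewise $z_{21}(1+\delta)=0$. We conclude that $(1+\delta)Z=(1+\delta)z_{11}I$, and $F=(1+\delta)z_{11}$ works. The last two assertions follow from uniqueness.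
\end{proof}

The lemma, applied to the universal representation on $R_{\Gamma_0}^2$, gives an element $F\in R_{\Gamma_0}$ with $F(\rho)I=(1+\det\rho(y))\rho(z)$ for all two-dimensional $\rho$. Replacing $\rho$ by $g\rho g^{-1}$ conjugates the right side, and $gF(\rho)Ig^{-1}=F(\rho)I$. Hence $F\in R_{\Gamma_0}^{\mathrm{GL}_2}$.

\begin{remark}
The factor $1+\det y$ cannot be dropped. Over $\mathbb F_2[u,v]/(u^2,v^2)$ let $y=1$, $x_1=\mathrm{diag}(1+u,1)$ and $x_2=\bigl(\begin{smallmatrix}1&v\\0&1\end{smallmatrix}\bigr)$. Conjugation by $x_1$ multiplies the entry $v$ of $x_2$ by $1+u$, so $z=\bigl(\begin{smallmatrix}1&uv\\0&1\end{smallmatrix}\bigr)$. All relations of $\Gamma_0$ hold, but $z$ is not a scalar.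
\end{remark}

\begin{remark}
With $\delta=\det y$, taking traces gives $2F=(1+\delta)\,\mathrm{tr}\,z$, and squaring gives $F^2=(1+\delta)^2$ because $z^2=1$. So $2F$ and $F^2$ both lie in the image of $\Phi^\#$. Hence for a representation over a field the value of $F$ is determined by the determinant: divide by $2$ if the characteristic is not $2$, and take the unique square root if it is. We shall detect that $F$ itself is not in the image over a ring of characteristic $2$ with nilpotents.
\end{remark}

\subsection{The test representation}

Let $K=\mathbb F_2[\alpha,\beta,\mu,\nu]/(\alpha^2,\beta^2,\mu^2,\nu^2)$, let $L=\{1,\lambda_1,\lambda_2,\lambda_1\lambda_2\}$ be the elementary abelian group of order $4$, and let $C=K[L]$ be its group ring. This is a finite ring; the products of a square-free monomial in $\alpha,\beta,\mu,\nu$ with an element of $L$ form an $\mathbb F_2$-basis. Put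
\[
\eta=\mu\nu,\qquad \theta=\alpha+\beta,\qquad \delta=(1+\alpha)(1+\beta)=1+\theta+\alpha\beta .
\]
Then $\eta^2=0$, $\theta^2=0$, $\theta\alpha\beta=0$ and $\alpha\theta=\alpha\beta$. With $E_{ij}$ the matrix units, define
\[
\rho(x_1)=\lambda_1(1+\mu E_{12}),\qquad \rho(x_2)=\lambda_2(1+\nu E_{21}),\qquad \rho(y)=Y=\mathrm{diag}(1+\alpha,1+\beta).
\]
These matrices have square $1$, because the characteristic is $2$ and $\lambda_i^2=1$. Next,
\[
\rho(x_1x_2)=\lambda_1\lambda_2\begin{pmatrix}1+\eta&\mu\\ \nu&1\end{pmatrix},
\qquad
\rho(z)=\begin{pmatrix}(1+\eta)^2+\eta&(1+\eta)\mu+\mu\\ \nu(1+\eta)+\nu&\eta+1\end{pmatrix}=(1+\eta)I,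
\]
since $(1+\eta)^2=1$ and $\eta\mu=\eta\nu=0$. This scalar matrix has square $1$ and commutes with $Y$. So all relations hold, $\rho:\Gamma_0\to\mathrm{GL}_2(C)$ is a representation, and
\begin{equation}\label{eq:Frho}
F(\rho)=(1+\delta)(1+\eta)=\theta+\alpha\beta+\eta\theta+\eta\alpha\beta .
\end{equation}

Which of these four terms can be reached by traces and determinants? A few words show what to expect:
\[
\mathrm{tr}\,\rho(y)=\theta,\quad \det\rho(y)=\delta,\quad \mathrm{tr}\,\rho(z)=0,\quad
\mathrm{tr}\,\rho(x_1x_2)=\lambda_1\lambda_2\eta,\quad \mathrm{tr}\,\rho(x_1x_2y)=\lambda_1\lambda_2\bigl(\theta+\eta(1+\alpha)\bigr).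
\]
The first two give $\theta$ and $\alpha\beta$. The purpose of $\lambda_1,\lambda_2$ is visible in the fourth: without them $\eta$ would be a trace and $F(\rho)=(1+\delta)(1+\eta)$ would be reached. With them, $z$ is unaffected because each $x_i$ occurs in it twice, but $\eta$ appears only with the factor $\lambda_1\lambda_2$. To get rid of this factor one can multiply two traces. The fourth and fifth give
\[
\lambda_1\lambda_2\eta\cdot\lambda_1\lambda_2\bigl(\theta+\eta(1+\alpha)\bigr)=\eta\theta ,
\]
so the third term of \eqref{eq:Frho} is reached as well. We show that the last term, $\eta\alpha\beta$, is not: every polynomial in traces and determinants has coefficient $0$ at the basis element $\alpha\beta\mu\nu\cdot1$ with $1\in L$.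

\subsection{All traces and determinants}

Each element of $\Gamma_0$ is represented by a word in $x_1,x_2,y$ without inverses, since each generator is its own inverse.

\begin{lemma}\label{lem:traces}
Let $\gamma\in\Gamma_0$ be represented by a word with $n_1$ letters $x_1$, $n_2$ letters $x_2$ and $k$ letters $y$. Then $\det\rho(\gamma)=\delta^k$ and $\mathrm{tr}\,\rho(\gamma)=\lambda_1^{n_1}\lambda_2^{n_2}\tau$ with $\tau\in K$ as follows.
\begin{itemize}
\item[(a)] If $k$ is even, then $\tau=0$ when $n_1,n_2$ are both even, $\tau\in\{0,\eta(1+\delta)\}$ when exactly one of them is odd, and $\tau\in\{\eta,\eta\delta\}$ when both are odd.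
\item[(b)] If $k$ is odd, then $\tau\in\{\theta,\theta+\eta\theta\}$ when $n_1n_2$ is even, and $\tau\in\{\theta+\eta(1+\alpha),\,\theta+\eta(1+\beta)\}$ when $n_1,n_2$ are both odd.
\end{itemize}
\end{lemma}

\begin{proof}
The first statement holds because $\det\rho(x_i)=\lambda_i^2=1$ and $\det Y=\delta$. For the trace, pull out the factors $\lambda_i$ and expand the product of the matrices $1+\mu E_{12}$, $1+\nu E_{21}$ and $Y$. Since $\mu^2=\nu^2=0$, each surviving term uses at most one $\mu E_{12}$ and at most one $\nu E_{21}$. The term that uses neither is $Y^k$. A term that uses exactly one of them is a multiple of $E_{12}$ or of $E_{21}$, because $Y$ is diagonal, and has trace $0$. The remaining terms correspond to pairs consisting of an occurrence of $x_1$ and an occurrence of $x_2$. Let $m$ be the number of letters $y$ met when one goes cyclically from the $x_1$ to the $x_2$. By the cyclic invariance of the trace and $E_{12}Y^mE_{21}=(1+\beta)^mE_{11}$, the pair contributes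
\[
\mathrm{tr}\bigl(\mu E_{12}Y^m\,\nu E_{21}Y^{k-m}\bigr)=\eta(1+\beta)^m(1+\alpha)^{k-m}.
\]
Hence
\begin{equation}\label{eq:tau}
\tau=\mathrm{tr}(Y^k)+\eta\sum_{\text{pairs}}(1+\beta)^m(1+\alpha)^{k-m},
\end{equation}
and since $(1+\alpha)^2=(1+\beta)^2=1$, the exponents matter only modulo $2$.

\emph{Case $k$ even.} Then $\mathrm{tr}(Y^k)=\mathrm{tr}\,I=0$, and a pair contributes to the sum in \eqref{eq:tau} the element $1$ if $m$ is even and $\delta$ if $m$ is odd. Give each letter $x_i$ the parity of the number of letters $y$ that precede it in the word. As $k$ is even, $m$ is even if and only if the two letters of the pair have the same parity. Let $n_i^0,n_i^1$ be the numbers of letters $x_i$ of parity $0$ and $1$. Then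
\[
\tau=\eta(N_0+N_1\delta),\qquad N_0=n_1^0n_2^0+n_1^1n_2^1,\qquad N_1=n_1^0n_2^1+n_1^1n_2^0 .
\]
If $n_1,n_2$ are even, then $n_i^0\equiv n_i^1$ modulo $2$ for both $i$, so $N_0\equiv N_1\equiv0$ and $\tau=0$. If $n_1$ is even and $n_2$ is odd, then $n_1^0\equiv n_1^1$, so $N_0\equiv n_1^0(n_2^0+n_2^1)\equiv n_1^0$ and in the same way $N_1\equiv n_1^0$; hence $\tau\in\{0,\eta(1+\delta)\}$. The formulas are symmetric in the indices $1,2$, which settles the case of $n_1$ odd and $n_2$ even. If both are odd, then $N_0+N_1=n_1n_2$ is odd, so exactly one of $N_0,N_1$ is odd and $\tau\in\{\eta,\eta\delta\}$.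

\emph{Case $k$ odd.} Then $\mathrm{tr}(Y^k)=\mathrm{tr}\,Y=\theta$. Exactly one of $m,k-m$ is odd, so each of the $n_1n_2$ pairs contributes $1+\alpha$ or $1+\beta$ to the sum. Say $j$ pairs contribute $1+\alpha$. If $n_1n_2$ is even, the sum is $0$ for $j$ even and $(1+\alpha)+(1+\beta)=\theta$ for $j$ odd. If $n_1n_2$ is odd, the sum is $1+\alpha$ for $j$ odd and $1+\beta$ for $j$ even.
\end{proof}

\subsection{A subring that contains them}

Put $\xi=\theta+\eta\alpha$, and consider the $\mathbb F_2$-spans
\[
W_1=\langle1,\theta,\alpha\beta,\eta\theta\rangle,\qquad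
W'=\langle\theta,\eta\theta,\eta\alpha\beta\rangle,\qquad
W''=\langle\eta,\eta\theta,\eta\alpha\beta,\xi\rangle
\]
in $K$, and
\[
W=W_1\oplus\lambda_1W'\oplus\lambda_2W'\oplus\lambda_1\lambda_2W''\subset C .
\]

\begin{lemma}\label{lem:W}
The set $W$ is a subring of $C$. It contains $\mathrm{tr}\,\rho(\gamma)$ and $\det\rho(\gamma)$ for all $\gamma\in\Gamma_0$. Each element of $W$ has coefficient $0$ at the basis element $\alpha\beta\mu\nu\cdot1$ of $C$ (with $1\in L$), whereas $F(\rho)$ has coefficient $1$ there.
\end{lemma}

\begin{proof}
Among the products of two (possibly equal) elements of $\{\theta,\alpha\beta,\eta,\eta\theta,\eta\alpha\beta,\xi\}$, the only ones that do not vanish are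
\begin{equation}\label{eq:products}
\theta\cdot\eta=\eta\theta,\qquad \theta\cdot\xi=\eta\alpha\theta=\eta\alpha\beta,\qquad \alpha\beta\cdot\eta=\eta\alpha\beta,\qquad \eta\cdot\xi=\eta\theta .
\end{equation}
Indeed, $\theta^2$, $\theta\cdot\alpha\beta$ and $(\alpha\beta)^2$ are $0$. Two elements of $\{\eta,\eta\theta,\eta\alpha\beta\}$ have product $0$ because $\eta^2=0$. The products of $\theta$ and of $\alpha\beta$ with $\eta\theta$ and with $\eta\alpha\beta$ vanish because $\theta^2=\theta\alpha\beta=(\alpha\beta)^2=0$. Finally, $\alpha\beta\,\xi=\alpha\beta\theta+\eta\alpha^2\beta=0$, $\eta\theta\,\xi=\eta\theta^2+\eta^2\theta\alpha=0$, $\eta\alpha\beta\,\xi=\eta\alpha\beta\theta+\eta^2\alpha^2\beta=0$, and $\xi^2=\theta^2+\eta^2\alpha^2=0$.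

For the products of the graded pieces of $W$ we read off from \eqref{eq:products}, where products with the basis element $1$ of $W_1$ need no comment:
\begin{itemize}
\item $W_1W_1\subset W_1$, and $W_1W'\subset W'$: all products without the element $1$ vanish.
\item $W'W'=0$, which covers both $\lambda_iW'\cdot\lambda_iW'$ and $\lambda_1W'\cdot\lambda_2W'$.
\item $W_1W''\subset W''$: the nonzero products are $\theta\eta=\eta\theta$, $\theta\xi=\eta\alpha\beta$ and $\alpha\beta\,\eta=\eta\alpha\beta$.
\item $W'W''\subset W'$: the nonzero products are $\theta\eta=\eta\theta$ and $\theta\xi=\eta\alpha\beta$.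
\item $W''W''\subset W_1$: the only nonzero product is $\eta\xi=\eta\theta$.
\end{itemize}
As $1\in W$, this shows that $W$ is a subring.

We turn to the values in Lemma~\ref{lem:traces}. The determinants are powers of $\delta=1+\theta+\alpha\beta\in W_1$. The trace lies in the piece given by $\lambda_1^{n_1}\lambda_2^{n_2}$. In the piece of $1$ occur $0$, $\theta$ and $\theta+\eta\theta$, all in $W_1$. In the pieces of $\lambda_1,\lambda_2$ occur $0$, $\eta(1+\delta)=\eta\theta+\eta\alpha\beta$, $\theta$ and $\theta+\eta\theta$, all in $W'$. In the piece of $\lambda_1\lambda_2$ occur $\eta$, $\eta\delta=\eta+\eta\theta+\eta\alpha\beta$,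
\[
\theta+\eta(1+\alpha)=\xi+\eta\qquad\text{and}\qquad \theta+\eta(1+\beta)=\xi+\eta+\eta\theta ,
\]
all in $W''$.

The coefficient at $\alpha\beta\mu\nu\cdot1$ only concerns $W_1$, and none of $1$, $\alpha+\beta$, $\alpha\beta$, $\alpha\mu\nu+\beta\mu\nu$ contains $\alpha\beta\mu\nu$. For $F(\rho)$ see \eqref{eq:Frho}, where $\eta\alpha\beta=\alpha\beta\mu\nu$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:two}}\label{sub:proof-two}

For $2\times2$ matrices, $\det$ is a quadratic form with polar form $\mathrm{tr}X\,\mathrm{tr}X'-\mathrm{tr}XX'$. Hence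
\begin{equation}\label{eq:two-by-two}
\det\Big(\sum T_i\rho(\gamma_i)\Big)=\sum T_i^2\det\rho(\gamma_i)+\sum_{i<j}T_iT_j\bigl(\mathrm{tr}\,\rho(\gamma_i)\,\mathrm{tr}\,\rho(\gamma_j)-\mathrm{tr}\,\rho(\gamma_i\gamma_j)\bigr).
\end{equation}
By Lemma~\ref{lem:W} the coefficients of $\det\circ\rho$ lie in the subring $W$, but $F(\rho)\notin W$. By \eqref{eq:test} the invariant $F$ is not in the image of $\Phi^\#$.

For $\overline\Gamma=\rho(\Gamma_0)\subset\mathrm{GL}_2(C)$, which is finite because $C$ is, the same argument applies. A representation of $\overline\Gamma$ becomes one of $\Gamma_0$ through $\Gamma_0\to\overline\Gamma$, so Lemma~\ref{lem:F} defines $F\in R_{\overline\Gamma}^{\mathrm{GL}_2}$. On the inclusion $\overline\Gamma\subset\mathrm{GL}_2(C)$ it takes the value \eqref{eq:Frho}, and the coefficients of the determinant of this inclusion are given by \eqref{eq:two-by-two} and lie in $W$. \qed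

\section{All dimensions at least two}\label{sec:all}

We carry the invariant $F$ to dimension $d$. Adding one-dimensional summands to $\rho$ gives a test representation, but we also need an invariant on \emph{all} $d$-dimensional representations that finds the two-dimensional piece. A central element $c$ of order $3$ marks this piece as the part where $c=1$. The order $3$ is chosen because $3$ is invertible in the rings of characteristic $2$ in which we test.

Let $d\ge2$, let $Q$ be $\Gamma_0$ or $\overline\Gamma$, and let $\Gamma=Q\times\langle c\rangle$ with $c$ of order $3$. Put $\epsilon=1+c+c^2\in\mathbb Z[\Gamma]$, a central element with $\epsilon^2=3\epsilon$. Write $R=R_\Gamma$.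

\paragraph{An invariant over $\mathbb Z[1/3]$.}
Let $S$ be a $\mathbb Z[1/3]$-algebra and $\rho':\Gamma\to\mathrm{GL}_d(S)$ a representation. Then $e=\frac13\rho'(\epsilon)$ is an idempotent matrix that commutes with $\rho'(\Gamma)$. Its rank may vary over $\mathrm{Spec}\,S$, so we cut out the part where it is $2$. Put
\[
p(T)=\det(1-e+Te)=\sum_rp_rT^r .
\]
From $(1-e+Te)(1-e+T'e)=1-e+TT'e$ we get $p(T)p(T')=p(TT')$, and $p(1)=1$. Comparison of coefficients shows that the $p_r$ are orthogonal idempotents with sum $1$. Let $S_2=p_2S$, a factor ring of $S$ that is also an ideal of $S$. Over $S_2$ we have $p(T)=T^2$. At a residue field of $S_2$ the matrix $e$ can be diagonalized, so $p(T)=T^{\mathrm{rank}\,e}$ and $e$ has rank $2$. Hence $U=eS_2^d$ is projective of constant rank $2$, and $\Gamma_0$ acts on it through $Q$. Lemma~\ref{lem:F} gives an element $F_d(\rho')\in S_2\subset S$. The construction is functorial in $S$. Conjugation of $\rho'$ leaves $p$ unchanged and replaces $U$ by an isomorphic module. So $F_d$ is an element of $R[1/3]$ that is invariant under conjugation.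

\paragraph{Clearing the denominator.}
We claim that $3^NF_d$ comes from an element $F'\in R^{\mathrm{GL}_d}$ for some $N$. Write $F_d=F_0/3^n$ with $F_0\in R$. Let $(g,\rho')$ be the universal pair over $\mathcal O(\mathrm{GL}_d)\otimes R$. Invariance of $F_d$ says that $F_0(g\rho'g^{-1})-F_0(\rho')$ vanishes after inverting $3$, so it is killed by $3^m$ for some $m$. Then $F'=3^mF_0$ is invariant, and its image in $R[1/3]$ is $3^NF_d$ with $N=m+n$.

\paragraph{Evaluation.}
Let $\widetilde C=\mathbb F_4\otimes_{\mathbb F_2}C$ and $\widetilde W=\mathbb F_4\otimes_{\mathbb F_2}W\subset\widetilde C$, and let $\omega\in\mathbb F_4$ be a primitive cube root of $1$. Let $\rho'=\rho\oplus\psi^{\oplus(d-2)}$, where $\rho$ is the test representation of Section~\ref{sec:two} (for $Q=\overline\Gamma$, the inclusion into $\mathrm{GL}_2(C)$), extended to $\Gamma$ by $\rho(c)=1$, and where $\psi$ is the character with $\psi|_Q=1$ and $\psi(c)=\omega$. Since $1+\omega+\omega^2=0$, we have $e=\mathrm{diag}(1,1,0,\dots,0)$, hence $p_2=1$, and $U$ is the representation $\rho$. In characteristic $2$ we have $3=1$, so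
\[
F'(\rho')=3^NF_d(\rho')=F(\rho),
\]
the element \eqref{eq:Frho}. On the other hand, for $\gamma_i\in Q$,
\[
\det\Big(\sum T_i\rho'(\gamma_ic^{j_i})\Big)=\det\Big(\sum T_i\rho(\gamma_i)\Big)\Big(\sum T_i\omega^{j_i}\Big)^{d-2},
\]
which by \eqref{eq:two-by-two} and Lemma~\ref{lem:W} has coefficients in the subring $\widetilde W$ of $\widetilde C$. Elements of $\widetilde W$ have coefficient $0$ at $\alpha\beta\mu\nu\cdot1$, whereas $F(\rho)$ has coefficient $1$ there. By \eqref{eq:test}, $F'$ is not in the image of $\Phi^\#$. Together with the case $d=1$ in Section~\ref{sec:coeff}, this proves Theorem~\ref{thm:all}. \qed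

\section{Determinants that no representation explains}\label{sec:kernel}

For Theorem~\ref{thm:kernel} we need a determinant that does not come from a representation, and an element of $A_\Gamma$ that detects this.

\subsection{Squaring a determinant modulo two}

Let $O=\mathbb Z[\omega]$ with $\omega^2+\omega+1=0$, so that $O/2=\mathbb F_4$. For an $O/4$-algebra $S$ the map
\[
q_S:S/2S\to S,\qquad q_S(\bar s)=s^2,
\]
is well defined, since $(s+2u)^2=s^2+4su+4u^2=s^2$. It is multiplicative and functorial in $S$, and $q_S(\bar b\bar s)=b^2q_S(\bar s)$. So it turns an $n$-dimensional determinant modulo $2$ into a $2n$-dimensional determinant modulo $4$.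

Take a representation $\sigma:G\to\mathrm{GL}_2(\mathbb F_4)$ of a group $G$. For $x\in S[G]$ with reduction $\bar x\in(S/2S)[G]$ put
\begin{equation}\label{eq:D}
D_S(x)=q_S\bigl(\det\sigma(\bar x)\bigr),
\end{equation}
where $\sigma$ is extended linearly to the $\mathbb F_4$-algebra $S/2S$. This is functorial in $S$ and multiplicative, $D_S(1)=1$, and $D_S(bx)=q_S(\bar b^2\det\sigma(\bar x))=b^4D_S(x)$. So $D$ is a $4$-dimensional $O/4$-valued determinant of $G$. If $\sigma$ lifts to $\tilde\sigma:G\to\mathrm{GL}_2(O/4)$, then $D_S(x)=(\det\tilde\sigma(x))^2$ is just the determinant of $\tilde\sigma\oplus\tilde\sigma$, and nothing new arises. So $\sigma$ should not lift. We take for $\sigma$ an isomorphism $A_5\cong\mathrm{SL}_2(\mathbb F_4)$; that it does not lift will follow from what we prove about $D$.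

From now on $D$ denotes the determinant \eqref{eq:D} for this $\sigma$. If $g\in A_5$ has order $3$, then $\sigma(g)$ is diagonalizable, has determinant $1$ and is different from $1$, so its eigenvalues are $\omega,\omega^2$. Therefore $\det(1-\sigma(g))=1-(\omega+\omega^2)+1=1$ in $\mathbb F_4$, and
\begin{equation}\label{eq:D-value}
D(1-g)=q(1)=1 .
\end{equation}
For a representation, invertibility of $\det(1-g)$ would force $1+g+g^2=0$, because $(1-g)(1+g+g^2)=0$. The next lemma says that this cannot happen for all $3$-cycles of $A_5$ over a ring where $6\ne0$, such as $O/4$.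

\subsection{The obstruction}

\begin{lemma}\label{lem:six}
Let $E$ be an associative ring with $1$, not necessarily commutative, with a homomorphism $A_5\to E^\times$, written as if it were an inclusion. Let $t\in E$ commute with $A_5$, and suppose that $t(1+h+h^2)=0$ for all $3$-cycles $h$. Then $6t=0$.
\end{lemma}

\begin{proof}
Let $V=\{1,v_0,v_1,v_2\}$ be the Klein four-group in $A_4\subset A_5$ and let $g\in A_4$ be a $3$-cycle. Since $g$ permutes the $v_i$ cyclically, we may number them so that $gv_ig^{-1}=v_{i+1}$, with indices modulo $3$. The elements $gv_i$ lie in $A_4\setminus V$, so they are $3$-cycles, and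
\[
(gv_i)^2=g^2(g^{-1}v_ig)v_i=g^2v_{i-1}v_i=g^2v_{i+1},
\]
because the product of two of the $v_j$ is the third. Subtract the hypothesis for $h=g$ from the hypothesis for $h=gv_i$:
\[
t\bigl(g(v_i-1)+g^2(v_{i+1}-1)\bigr)=0,\qquad\text{that is,}\qquad t(v_i-1)=-g\,t(v_{i+1}-1).
\]
Going once around the cycle gives $t(v_0-1)=(-g)^3t(v_0-1)=-t(v_0-1)$, so $2t(v_0-1)=0$.

All double transpositions are conjugate in $A_5$ and $t$ commutes with $A_5$, so $2tv=2t$ for every double transposition $v$. The double transpositions generate $A_5$: for instance $(12)(34)\cdot(12)(35)=(34)(35)$ is a $3$-cycle, so by conjugation they generate all $3$-cycles, and these generate $A_5$. Hence $2t\gamma=2t$ for all $\gamma\in A_5$, and twice the hypothesis for $h=g$ becomes $6t=0$.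
\end{proof}

\begin{remark}
The number $6$ is best possible. In $E=M_2(\mathbb F_4)\times\mathbb F_3$, with $A_5$ acting by $(\sigma,1)$, the element $t=1$ satisfies the hypothesis: $1+\sigma(h)+\sigma(h)^2=0$ by Cayley--Hamilton, and $1+1+1=0$ in $\mathbb F_3$. Its additive order is $6$. The factor $M_2(\mathbb F_4)$ shows that the hypothesis can hold with $t=1$ when $2=0$. This is why $D$ has to take values in a ring with $2\ne0$.
\end{remark}

\subsection{Dimension four}

Let $\Gamma=A_5$, $d=4$, and let $g$ be a $3$-cycle. Over $R_\Gamma$, write group elements for their images under the universal representation. All $3$-cycles are conjugate in $A_5$, so $s=\det(1-h)\in R_\Gamma$ is the same for all of them. Multiplying $(1-h)(1+h+h^2)=0$ by the adjugate of $1-h$ gives $s(1+h+h^2)=0$. Lemma~\ref{lem:six} in $E=M_4(R_\Gamma)$ with $t=s\cdot1$ shows that $6s=0$. So $6D^{\mathrm u}(1-g)\in A_\Gamma$ is mapped to $0$ by $\Phi^\#$. But the classifying map $A_\Gamma\to O/4$ of $D$ sends it to $6=2\ne0$, by \eqref{eq:D-value}. Hence $6D^{\mathrm u}(1-g)$ is a nonzero element of $\ker\Phi^\#$, and the second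 statement of Theorem~\ref{thm:kernel} is proved.

By the same argument $D$ does not become of the form $\det\circ\rho$ over any ring containing $O/4$, for in such a ring $6=2\neq0$. In particular $\sigma$ does not lift to $O/4$. By Remark~\ref{rem:nil} the element $6D^{\mathrm u}(1-g)$ is nilpotent.

\subsection{Dimension at least four}

Let now $d\ge4$ and $\Gamma=A_5\times\langle c\rangle$ with $c$ of order $3$. As in Section~\ref{sec:all}, put $\epsilon=1+c+c^2$; it is central and $\epsilon^2=3\epsilon$. We want to add $d-4$ copies of a character to $D$ and to run the argument only on the part where $c=1$. This time we do not invert $3$. For a $3$-cycle $h$ put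
\[
N_h=\epsilon(1-h)+(3-\epsilon)\in\mathbb Z[\Gamma],
\]
which is $3(1-h)$ where $\epsilon=3$ and $3$ where $\epsilon=0$. The argument will show that $6\det(N_h)$ kills the matrix of $\epsilon$. To turn this into a statement about scalars, and one that a determinant built from $D$ can contradict, let $\Lambda_4(\epsilon)\in A_\Gamma$ be the coefficient of $T^4$ in $D^{\mathrm u}(1+T\epsilon)$. Fix a $3$-cycle $g$ and set
\[
\kappa=6\,D^{\mathrm u}(N_g)\,\Lambda_4(\epsilon)\in A_\Gamma .
\]

\begin{proposition}\label{prop:kappa}
We have $\Phi^\#(\kappa)=0$ and $\kappa\ne0$.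
\end{proposition}

\begin{proof}
\emph{Vanishing.} Work in $E=M_d(R_\Gamma)$, again writing elements of $\mathbb Z[\Gamma]$ for their images under the universal representation. Since all $3$-cycles are conjugate in $A_5$, which commutes with $c$, the element $s=\det(N_h)\in R_\Gamma$ does not depend on $h$. From
\[
N_h\,\epsilon(1+h+h^2)=\epsilon^2(1-h^3)+(3\epsilon-\epsilon^2)(1+h+h^2)=0
\]
we get, by multiplication with the adjugate of $N_h$, that $s\epsilon(1+h+h^2)=0$ for all $3$-cycles $h$. So Lemma~\ref{lem:six} applies to $t=s\epsilon$ and gives $6s\epsilon=0$: all entries of the matrix $\epsilon$ are killed by $6s$. The image of $\Lambda_4(\epsilon)$ in $R_\Gamma$ is the coefficient of $T^4$ in $\det(1+T\epsilon)$, a homogeneous polynomial of degree $4$ in these entries. Hence $\Phi^\#(\kappa)=6s\,\Phi^\#(\Lambda_4(\epsilon))=0$.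

\emph{Nonvanishing.} Let $\pi:\Gamma\to A_5$ be the projection, extended linearly to group rings. For an $O/4$-algebra $S$ let $\psi:S[\Gamma]\to S$ be the $S$-algebra homomorphism with $\psi|_{A_5}=1$ and $\psi(c)=\omega$. Then
\[
D'(x)=D(\pi x)\,\psi(x)^{d-4}
\]
is functorial in $S$, multiplicative and homogeneous of degree $4+(d-4)=d$, so it is a $d$-dimensional $O/4$-valued determinant of $\Gamma$. Let $\varphi:A_\Gamma\to O/4$ be its classifying map.

We have $\pi(\epsilon)=3$ and $\psi(\epsilon)=1+\omega+\omega^2=0$. So $\pi(N_g)=3(1-g)$ and $\psi(N_g)=3$, and \eqref{eq:D-value} gives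
\[
\varphi(D^{\mathrm u}(N_g))=D'(N_g)=3^4D(1-g)\cdot3^{d-4}=3^d .
\]
Moreover,
\[
D'(1+T\epsilon)=D(1+3T)=q\bigl(\overline{(1+3T)^2}\bigr)=(1+3T)^4,
\]
so $\varphi(\Lambda_4(\epsilon))=3^4$. Altogether $\varphi(\kappa)=6\cdot3^d\cdot3^4=2\ne0$ in $O/4$.
\end{proof}

The choice of $\Lambda_4$ matters: for every $r\ge1$ the coefficient of $T^r$ in $\det(1+T\epsilon)$ is killed by $6s$, but of the coefficients $12,54,108,81$ of $T,\dots,T^4$ in $(1+3T)^4$ only the last is odd, so only for $r=4$ does $\varphi$ detect the corresponding element after multiplication by $6$.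

Proposition~\ref{prop:kappa} shows that $\Phi^\#$ is not injective for $\Gamma=A_5\times C_3$ and every $d\ge4$, which completes the proof of Theorem~\ref{thm:kernel}. \qed

\begin{thebibliography}{1}
\bibitem{source}
\emph{Comparison Of Different Definitions Of} (title as printed: COMPARISON OF DIFFERENT DEFINITIONS OF),
\url{https://dataspace.princeton.edu/bitstream/88435/dsp010c483n151/1/Emerson_princeton_0181D_12804.pdf}
\end{thebibliography}

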